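\title{Algebraic vector bundles on $\mathrm{SL}_3$}

\begin{abstract}
We prove that every algebraic vector bundle on $\mathrm{SL}_3(\mathbb{C})$ is trivial; equivalently, the coordinate ring of $\mathrm{SL}_3(\mathbb{C})$ is a Hermite ring. Affine representability in $\mathbb{A}^1$-homotopy theory and obstruction theory reduce the problem to the surjectivity of three homomorphisms into the Witt group $W(\mathbb{C})=\mathbb{Z}/2$, and each of the three is shown to be nonzero by a classical fact about $\mathrm{SU}(2)$, $\mathrm{SU}(3)$ or $\mathrm{SU}(5)$. Over a non-real field $k$ of characteristic $0$ the same method classifies the rank $2$ bundles on $\mathrm{SL}_3$ with trivialized determinant by a quotient $W(k)/\mathbb{Z}w_k$, and shows that $k[\mathrm{SL}_3]$ is Hermite exactly when every element of $k^\times$ is a square or minus a square.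
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a commutative ring. A finitely generated $R$-module $E$ is \emph{stably free} if $E\oplus R^m\cong R^n$ for some $m,n$, and $R$ is \emph{Hermite} if every finitely generated stably free $R$-module is free. The basic example of a stably free module comes from a row $w$ and a column $v$ of length $n$ with $wv=1$: then $R^n=Rv\oplus\ker w$. The module $\ker w$ is free exactly when $w$ is the first row of an invertible matrix. Indeed, a basis $g_2,\dots,g_n$ of $\ker w$ gives an invertible matrix $g=(v,g_2,\dots,g_n)$ with $wg=e_1^T$, and conversely $w=e_1^Tg^{-1}$ gives $\ker w=g(\ker e_1^T)$.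

Algebraic vector bundles on an affine variety correspond to finitely generated projective modules over its coordinate ring. By a theorem of Grothendieck, $K_0(G)=\mathbb{Z}$ for a semisimple simply connected affine algebraic group $G$ over an algebraically closed field. So every vector bundle on $\mathrm{SL}_n(\mathbb{C})$ is stably free, $K$-theory does not distinguish bundles of the same rank, and all bundles on $\mathrm{SL}_n(\mathbb{C})$ are trivial if and only if its coordinate ring is Hermite. For $n=2$ this holds: Murthy proved that, over any field $k$, finitely generated projective modules over $k[x,y,z,w]/(xy-zw-1)$ are free. For $n=4$ it fails: Swan showed that the coordinate ring of $\mathrm{SL}_4$ over $\mathbb{C}$ has a non-free projective module of rank $2$. For $n=3$ it is proved in \cite{SL3} that all algebraic vector bundles on $\mathrm{SL}_3(\mathbb{C})$ are topologically trivial, and this is offered there as evidence for Conjecture~1.4 of that paper: they are algebraically trivial. We prove this conjecture.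

\begin{theorem}\label{thm:main}
Every finitely generated projective module over $A=\mathbb{C}[\mathrm{SL}_3]$ is free. In other words, all algebraic vector bundles on $\mathrm{SL}_3(\mathbb{C})$ are trivial, and $A$ is Hermite.
\end{theorem}

The method also shows how the answer depends on the ground field. A field is \emph{non-real} if $-1$ is a sum of squares in it, and \emph{real} otherwise. We write $W(k)$ for the Witt group of $k$; the rank of a form is well defined modulo $2$ on $W(k)$.

\begin{theorem}\label{thm:fields}
Let $k$ be a field of characteristic $0$ and $A_k=k[\mathrm{SL}_3]$.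
\begin{enumerate}
\item[(1)] Finitely generated projective $A_k$-modules of rank different from $2$ and $3$ are free. If $k$ is non-real, those of rank $3$ are free too.
\item[(2)] If some element of $k^\times$ is neither a square nor minus a square, there is a non-free, stably free $A_k$-module of rank $2$.
\item[(3)] If $k$ is non-real, the isomorphism classes of rank $2$ projective $A_k$-modules with trivialized determinant are in bijection with $W(k)/\mathbb{Z}w_k$ for some $w_k\in W(k)$ of odd rank, and
\[
A_k\text{ is Hermite}\iff k^\times=k^{\times2}\cup-k^{\times2}.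
\]
\end{enumerate}
\end{theorem}

For real $k$, part (2) gives only a necessary condition for $A_k$ to be Hermite; the converse is not treated here. Theorem~\ref{thm:fields} is not needed for Theorem~\ref{thm:main}, but its proof uses the computations made over $\mathbb{C}$. Since $2$ is neither a square nor minus a square in $\mathbb{Q}$, there is a non-free rank $2$ module over $\mathbb{Q}[\mathrm{SL}_3]$, and it becomes free over $\mathbb{C}[\mathrm{SL}_3]$. So freeness here is an arithmetic matter that the topology of $\mathrm{SL}_3(\mathbb{C})$ does not decide alone.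

\subsection*{The idea of the proof}
Consider first the topological model. The group $\mathrm{SL}_3(\mathbb{C})$ deformation retracts to $\mathrm{SU}(3)$, an $S^3$-bundle over $S^5$, which has cells of dimensions $0,3,5,8$. In the classification of $\mathrm{SU}(r)$-bundles a cell of dimension $n$ contributes the group $\pi_{n-1}(\mathrm{SU}(r))$. For $r=2$ the groups are $\pi_2(S^3)=0$, $\pi_4(S^3)=\mathbb{Z}/2$ and $\pi_7(S^3)=\mathbb{Z}/2$. A count of cells thus leaves room for nontrivial bundles, and triviality, if it holds, must come from the way the cells are attached.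

The algebraic problem has the same shape. By affine representability, torsors under $\mathrm{SL}_r$ on a smooth affine variety $U$ are classified by the set $[U,B\mathrm{SL}_r]$ of maps in the $\mathbb{A}^1$-homotopy category, where obstruction theory is available. Spheres in that category are bigraded, $S^{i+j\alpha}=S^i\wedge\mathbb{G}_m^{\wedge j}$, with complex points homotopy equivalent to $S^{i+j}$. The cohomology of $\mathrm{SL}_3$ behaves as if $\mathrm{SL}_3$ were built from the three spheres $S^{1+2\alpha}$, $S^{2+3\alpha}$, $S^{3+5\alpha}$ (Lemma~\ref{lem:cohomology}). The homotopy groups of $B\mathrm{SL}_r$ in these three bidegrees are (Proposition~\ref{prop:groups})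
\[
\begin{array}{c|ccc}
 & 1+2\alpha & 2+3\alpha & 3+5\alpha\\ \hline
r=2 & 0 & W(k) & W(k)\\
r=3 & 0 & 0 & \text{a quotient of }W(k)\\
r\ge4 & 0 & 0 & 0
\end{array}
\]
Each of the three copies of $W(k)$ is the target of a natural homomorphism, called $\theta$, $\partial$ and $e$ below, and all bundles are trivial as soon as these three are onto (Proposition~\ref{prop:reduction}). Over $\mathbb{C}$ the target is $\mathbb{Z}/2$, so onto means nonzero. The vanishing of one of the three maps would produce a certain morphism of varieties, and on complex points that morphism would give a continuous map that cannot exist: a section of $\mathrm{SU}(3)\to S^5$ for $\theta$, a section of $\mathrm{SU}(5)/\mathrm{SU}(3)\to S^9$ for $e$, and a map $\mathrm{SU}(3)\to\mathrm{SU}(2)$ extending $s\mapsto s^2$ for $\partial$. Topology enters only in this way, through complex points of actual morphisms.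

Section~\ref{sec:tools} recalls the tools. Section~\ref{sec:obstruction} sets up obstruction theory and runs it on $\mathrm{SL}_2$ and on the quadric $Q_5$, where the method is already visible. Sections~\ref{sec:cohomology} and~\ref{sec:reduction} carry out the reduction over any field of characteristic $0$. Section~\ref{sec:complex} proves Theorem~\ref{thm:main} and Section~\ref{sec:fields} proves Theorem~\ref{thm:fields}.

\section{Tools from $\mathbb{A}^1$-homotopy theory}\label{sec:tools}

Throughout, $k$ is a field of characteristic $0$ and $\mathrm{Sm}_k$ is the category of smooth $k$-schemes of finite type. Sheaves and cohomology are taken in the Nisnevich topology.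

\subsection{Spaces, spheres and quadrics}
A \emph{space} is a simplicial sheaf on $\mathrm{Sm}_k$; smooth schemes and simplicial sets are spaces. \emph{Simplicial} notions (weak equivalence, fiber sequence, connectivity, Postnikov truncation $\tau_{\le n}$) are defined on stalks. For a space $Y$ and $U\in\mathrm{Sm}_k$, $Y(U)$ denotes the derived sections, that is, the sections of a Nisnevich fibrant model. The space $Y$ is \emph{$\mathbb{A}^1$-local} if $Y(U)\to Y(U\times\mathbb{A}^1)$ is a weak equivalence for all $U$. The $\mathbb{A}^1$-homotopy category of Morel and Voevodsky is obtained by inverting simplicial weak equivalences and the projections $U\times\mathbb{A}^1\to U$. We write $L$ for the $\mathbb{A}^1$-localization functor, $\simeq$ for $\mathbb{A}^1$-equivalence, and $[\,,]$, $[\,,]_*$ for sets of unpointed and pointed maps in this category, so that $[U,Y]=\pi_0\,(LY)(U)$. The \emph{homotopy sheaf} $\pi_n(Y)$ is the sheaf associated with $U\mapsto\pi_n((LY)(U))$, and \emph{connected} refers to these sheaves. Put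
\[
S^{i+j\alpha}=S^i\wedge\mathbb{G}_m^{\wedge j},\qquad \pi_{i+j\alpha}(Y)=[S^{i+j\alpha},Y]_*.
\]

Let $Q_{2n-1}$ be the affine quadric of pairs $(v,w)$, with $v$ a column and $w$ a row of length $n$, such that $wv=1$. The projection to $v$ is Zariski locally trivial with fiber $\mathbb{A}^{n-1}$, so
\[
Q_{2n-1}\simeq\mathbb{A}^n\setminus0\simeq S^{(n-1)+n\alpha}.
\]
The matrix $\left(\begin{smallmatrix}v_1&-w_2\\ v_2&w_1\end{smallmatrix}\right)$ identifies $Q_3$ with $\mathrm{SL}_2$. In general the morphism
\[
q_n\colon\mathrm{SL}_n\to Q_{2n-1},\qquad g\mapsto(ge_1,\;e_1^Tg^{-1}),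
\]
is a torsor under $\mathrm{SL}_{n-1}=\{\mathrm{diag}(1,s)\}$ acting on the right, because $h$ fixes $e_1$ and $e_1^T$ exactly when $h=\mathrm{diag}(1,s)$. It is Zariski locally trivial, since $\mathrm{SL}_{n-1}$ is a special group: all its torsors are Zariski locally trivial.

\subsection{Strictly invariant sheaves and Milnor--Witt $K$-theory}\label{sub:sheaves}
A sheaf of abelian groups $M$ is \emph{strictly $\mathbb{A}^1$-invariant} if $H^i(U,M)\to H^i(U\times\mathbb{A}^1,M)$ is an isomorphism for all $i$ and $U$. Then the Eilenberg--MacLane spaces $K(M,n)$ are $\mathbb{A}^1$-local, $\pi_j(K(M,n)(U))=H^{n-j}(U,M)$, and $H^i(-,M)=[-,K(M,i)]$ extends to all spaces and takes $\mathbb{A}^1$-equivalences to isomorphisms. The \emph{contraction} of $M$ is the sheaf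
\[
M_{-1}(U)=\operatorname{coker}\bigl(M(U)\to M(\mathbb{G}_m\times U)\bigr),
\]
which is again strictly $\mathbb{A}^1$-invariant and is functorial in $M$; $M_{-j}$ is the $j$-fold contraction. For example, the sheaf of units $\mathbb{G}_m$ is strictly $\mathbb{A}^1$-invariant with $H^1(U,\mathbb{G}_m)=\operatorname{Pic}(U)$; its contraction is $\mathbb{Z}$ (the exponent of the coordinate $t$), and $(\mathbb{G}_m)_{-2}=\mathbb{Z}_{-1}=0$.

By \cite{Morel}, $\tilde H^i(\mathbb{G}_m\wedge U_+,M)=H^i(U,M_{-1})$ for $U$ smooth, hence
\begin{equation}\label{eq:spheres}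
\tilde H^i(S^{a+b\alpha}\wedge U_+,M)=H^{i-a}(U,M_{-b}).
\end{equation}
The scheme $\operatorname{Spec}k$ is a point of the Nisnevich topology, so it has no cohomology in positive degrees. Thus $\tilde H^i(S^{a+b\alpha},M)$ is $M_{-b}(k)$ for $i=a$ and $0$ otherwise: only the simplicial degree $a$ counts as dimension, and the weight $b$ is absorbed by the coefficients. Also by \cite{Morel}, for $Y$ pointed and connected and $i\ge2$ the sheaf $\pi_i(Y)$ is strictly $\mathbb{A}^1$-invariant and, naturally in $Y$,
\begin{equation}\label{eq:bigraded}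
\pi_{i+j\alpha}(Y)=\pi_i(Y)_{-j}(k).
\end{equation}

Let $GW(k)$ be the Grothendieck ring of nondegenerate symmetric bilinear forms over $k$. It is additively generated by the rank one forms $\langle u\rangle$, $u\in k^\times$, and $W(k)=GW(k)/\mathbb{Z}h$, where $h=\langle1\rangle+\langle-1\rangle$ is the hyperbolic form. The rank gives $GW(\mathbb{C})=\mathbb{Z}$, with $h=2$, and $W(\mathbb{C})=\mathbb{Z}/2$. The Milnor--Witt ring $K^{MW}_*(k)$ is generated by symbols $[u]$ of degree $1$, for $u\in k^\times$, and an element $\eta$ of degree $-1$ commuting with them, subject to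
\[
[u][1-u]=0,\qquad [uv]=[u]+[v]+\eta[u][v],\qquad \eta\,(2+\eta[-1])=0.
\]
We use the following results of \cite{Morel}. There is a ring isomorphism $GW(k)\cong K^{MW}_0(k)$, $\langle u\rangle\mapsto1+\eta[u]$; this subring is central; and multiplication by $\eta^n$ identifies $W(k)$ with $K^{MW}_{-n}(k)$ for $n\ge1$. The groups $K_n^{MW}$ of fields extend to strictly $\mathbb{A}^1$-invariant sheaves $K^{MW}_n$, $n\in\mathbb{Z}$, with products, and $a\mapsto[t]a$ is an isomorphism $K^{MW}_{n-1}\cong(K^{MW}_n)_{-1}$, where $t$ is the coordinate of $\mathbb{G}_m$. Finally, for $n\ge2$,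
\begin{equation}\label{eq:puncturedspace}
\mathbb{A}^n\setminus0\ \text{ is $(n-2)$-connected, and }\ \pi_{n-1}(\mathbb{A}^n\setminus0)=K^{MW}_n.
\end{equation}

\subsection{Classifying spaces and affine representability}\label{sub:classifying}
For a group scheme $G$ let $BG$ be its simplicial classifying space. If $F\to E\to B$ is a simplicial fiber sequence of pointed spaces with $B$ simplicially connected and $\pi_0(\Omega B)$ trivial, then $LF\to LE\to LB$ is a fiber sequence and $L\Omega B\simeq\Omega LB$ \cite[Theorems 6.46, 6.50]{Morel}. Over fields the groups $\mathrm{SL}_r$ and $\mathrm{Sp}_{2r}$ are generated by root subgroups, which are copies of $\mathbb{A}^1$, so $\pi_0(\mathrm{SL}_r)=*=\pi_0(\mathrm{Sp}_{2r})$. Hence $B\mathrm{SL}_r$ and $B\mathrm{Sp}_{2r}$ are simply connected, and $\Omega LB\mathrm{SL}_r\simeq L\,\mathrm{SL}_r$ as group objects. We have $\mathrm{SL}_{r+1}/\mathrm{SL}_r\cong Q_{2r+1}$ and $\mathrm{Sp}_{2r+2}/\mathrm{Sp}_{2r}\cong Q_{4r+3}$, with Zariski locally trivial quotient maps because $\mathrm{Sp}_{2r}$ is special too. The simplicial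 fiber sequences $G/H\to BH\to BG$ therefore give fiber sequences after localization,
\begin{equation}\label{eq:fiberseq}
Q_{2r+1}\to B\mathrm{SL}_r\to B\mathrm{SL}_{r+1},\qquad Q_{4r+3}\to B\mathrm{Sp}_{2r}\to B\mathrm{Sp}_{2r+2}.
\end{equation}

The bridge to algebra is the affine representability theorem of Asok, Hoyois and Wendt \cite{AHW}: for $U$ smooth and affine,
\begin{equation}\label{eq:AHW}
[U,B\mathrm{SL}_r]=H^1(U,\mathrm{SL}_r),\qquad [U,\mathrm{SL}_r]=\mathrm{SL}_r(\mathcal{O}(U))/\!\sim,
\end{equation}
where $H^1(U,\mathrm{SL}_r)$ is the set of isomorphism classes of $\mathrm{SL}_r$-torsors and $\sim$ is generated by \emph{naive homotopies}, that is, morphisms $U\times\mathbb{A}^1\to\mathrm{SL}_r$. An $\mathrm{SL}_r$-torsor on $U=\operatorname{Spec}R$ is the same as a projective module $E$ of rank $r$ with a trivialization $\bigwedge^rE\cong R$. The torsor is trivial if and only if $E$ is free: if $E\cong R^r$, the given trivialization differs from the standard one by a unit $\lambda$, which is absorbed by the automorphism $\mathrm{diag}(\lambda,1,\dots,1)$.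

\subsection{Purity}
Let $D\subset U$ be a smooth divisor in a smooth scheme whose ideal is generated by one function $t$. The homotopy purity theorem of Morel and Voevodsky gives $U/(U\setminus D)\simeq S^1\wedge\mathbb{G}_m\wedge D_+$. By \eqref{eq:spheres} there is a long exact sequence
\begin{equation}\label{eq:gysin}
\cdots\to H^{i-1}(U\setminus D,M)\to H^{i-1}(D,M_{-1})\to H^i(U,M)\to H^i(U\setminus D,M)\to\cdots
\end{equation}
It is natural in $M$. It is also natural for morphisms $g\colon U'\to U$ of smooth schemes transversal to $D$, with $D'=g^{-1}(D)$ and $t'=g^*t$, because the deformation to the normal cone is natural for such maps.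

\subsection{Homotopy of $B\mathrm{SL}_r$ in two bidegrees}
Stable homotopy groups of classifying spaces are $K$-groups. By Morel and Voevodsky, $\mathbb{Z}\times B\mathrm{GL}_\infty$ represents algebraic $K$-theory, and the fundamental theorem $K_i(\mathbb{G}_m\wedge U_+)=K_{i-1}(U)$ gives $\pi_{i+j\alpha}(B\mathrm{GL}_\infty)=K_{i-j}(k)$ for $i\geq 2$; this is $0$ for $j>i$. The same holds for $B\mathrm{SL}_\infty$. Indeed, $B\mathrm{GL}_\infty$ is the homotopy quotient of $B\mathrm{SL}_\infty$ by $\mathbb{G}_m$, so it is $\mathbb{A}^1$-equivalent to the homotopy quotient of $LB\mathrm{SL}_\infty$ by $\mathbb{G}_m$. The latter is $\mathbb{A}^1$-local, being fibered over the $\mathbb{A}^1$-local space $B\mathbb{G}_m=K(\mathbb{G}_m,1)$, locally trivially, with $\mathbb{A}^1$-local fiber. Hence $\pi_i(B\mathrm{SL}_\infty)=\pi_i(B\mathrm{GL}_\infty)$ for $i\ge2$.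

Similarly, $\mathbb{Z}\times B\mathrm{Sp}_\infty$ represents the higher Grothendieck--Witt theory $GW^{[2]}$ \cite{ST}. We use from \cite{Schlichting} and the work of Balmer on the Witt groups $W^l$ that $GW^{[n]}_i(\mathbb{G}_m\wedge U_+)=GW^{[n-1]}_{i-1}(U)$, that $GW^{[n]}_m(k)=W^{n-m}(k)$ for $m<0$, and that $W^l(k)=0$ unless $4\mid l$. The first formula gives $\pi_{i+j\alpha}(B\mathrm{Sp}_\infty)=GW^{[2-j]}_{i-j}(k)$ for $i\ge1$.

By \eqref{eq:bigraded} and \eqref{eq:puncturedspace}, $\pi_{3+5\alpha}(Q_7)=(K^{MW}_4)_{-5}(k)=K^{MW}_{-1}(k)=W(k)$. Let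
\[
e\colon\pi_{4+5\alpha}(B\mathrm{SL}_4)\to\pi_{3+5\alpha}(Q_7)=W(k)
\]
be the boundary map of the fiber sequence $Q_7\to B\mathrm{SL}_3\to B\mathrm{SL}_4$.

\begin{proposition}\label{prop:groups}
\begin{enumerate}
\item[(a)] $\pi_2(B\mathrm{SL}_r)_{-3}(k)=0$ for $r\ge3$, and $\pi_3(B\mathrm{SL}_r)_{-5}(k)=0$ for $r\ge4$.
\item[(b)] $\pi_3(B\mathrm{SL}_3)_{-5}(k)\cong\operatorname{coker}e$.
\item[(c)] $\pi_2(B\mathrm{SL}_2)=K^{MW}_2$, so $\pi_2(B\mathrm{SL}_2)_{-3}(k)=W(k)$; and $\pi_3(B\mathrm{SL}_2)_{-5}(k)\cong W(k)$.
\end{enumerate}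
\end{proposition}

\begin{proof}
(a) The fiber $Q_{2r+1}\simeq\mathbb{A}^{r+1}\setminus0$ in \eqref{eq:fiberseq} is $(r-1)$-connected, so $\pi_i(B\mathrm{SL}_r)\to\pi_i(B\mathrm{SL}_{r+1})$ is an isomorphism for $i\le r-1$. Thus $\pi_2(B\mathrm{SL}_r)$ has its stable value for $r\ge3$ and $\pi_3(B\mathrm{SL}_r)$ for $r\ge4$, and the two groups are $K_{-1}(k)=0$ and $K_{-2}(k)=0$.

(b) The long exact sequence of the fiber sequence contains
\begin{equation}\label{eq:rank3}
\pi_{4+5\alpha}(B\mathrm{SL}_3)\to\pi_{4+5\alpha}(B\mathrm{SL}_4)\xrightarrow{\ e\ }W(k)\to\pi_{3+5\alpha}(B\mathrm{SL}_3)\to\pi_{3+5\alpha}(B\mathrm{SL}_4),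
\end{equation}
and the last group is $0$ by (a).

(c) First, $\pi_2(B\mathrm{SL}_2)=\pi_1(\mathrm{SL}_2)=\pi_1(\mathbb{A}^2\setminus0)=K_2^{MW}$. The sheaf $\pi_3(B\mathrm{SL}_2)$ is two steps away from the stable range in the tower of the groups $\mathrm{SL}_r$, but only one step away in the symplectic tower, since $\mathrm{SL}_2=\mathrm{Sp}_2$. For $r\ge2$ the fiber $Q_{4r+3}\simeq\mathbb{A}^{2r+2}\setminus0$ is $4$-connected, so $\pi_3$ and $\pi_4$ of $B\mathrm{Sp}_4$ are stable. Hence
\begin{gather*}
\pi_{3+5\alpha}(B\mathrm{Sp}_4)=GW^{[-3]}_{-2}(k)=W^{-1}(k)=0,\\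
\pi_{4+5\alpha}(B\mathrm{Sp}_4)=GW^{[-3]}_{-1}(k)=W^{-2}(k)=0.
\end{gather*}
The exact sequence of $Q_7\to B\mathrm{Sp}_2\to B\mathrm{Sp}_4$ then shows that $W(k)=\pi_{3+5\alpha}(Q_7)\to\pi_{3+5\alpha}(B\mathrm{SL}_2)$ is an isomorphism.
\end{proof}

\section{Obstruction theory and two first cases}\label{sec:obstruction}

Fix $r\ge2$, and let $B=LB\mathrm{SL}_r$ and $P_n=\pi_n(B)$. Then $P_1$ is trivial, so $\tau_{\le1}B\simeq*$ and $\tau_{\le2}B=K(P_2,2)$, and $P_n$ is strictly $\mathbb{A}^1$-invariant for $n\ge2$.

\subsection{The Postnikov tower}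
Each stage of the tower is a principal fibration. For $n\ge2$ let $C$ be the homotopy cofiber of $\tau_{\le n}B\to\tau_{\le n-1}B$. The fiber of this map is $K(P_n,n)$ and both spaces are simply connected, so the relative Hurewicz theorem on stalks shows that $C$ is $n$-connected with $\pi_{n+1}(C)=P_n$. The composite $\kappa_n\colon\tau_{\le n-1}B\to C\to\tau_{\le n+1}C=K(P_n,n+1)$ gives a natural pointed fiber sequence
\begin{equation}\label{eq:principal}
\tau_{\le n}B\to\tau_{\le n-1}B\xrightarrow{\ \kappa_n\ }K(P_n,n+1).
\end{equation}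
By induction on $n$ all terms are $\mathbb{A}^1$-local. Now take sections over a smooth scheme $U$. A point $y$ of $\tau_{\le n-1}B(U)$ lifts to $\tau_{\le n}B(U)$ if and only if $\kappa_n(y)=0$ in $H^{n+1}(U,P_n)$, and then the homotopy fiber over $y$ is equivalent to $K(P_n,n)(U)$, whose $\pi_j$ is $H^{n-j}(U,P_n)$. As smooth schemes have finite Nisnevich cohomological dimension, the tower converges (Morel--Voevodsky): $B(U)\simeq\operatorname{holim}_n\tau_{\le n}B(U)$. We have $\pi_0B(U)=[U,B\mathrm{SL}_r]$, and $\pi_1B(U)=[U,\mathrm{SL}_r]$ with the group structure of pointwise multiplication, because $\Omega B\simeq L\,\mathrm{SL}_r$ as group objects.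

The tower can be cut not only at the dimension of $U$ but at its cohomological dimension for strictly invariant sheaves, which may be much smaller: for $\mathrm{SL}_3$ it will be $3$ instead of $8$.

\begin{proposition}\label{prop:truncate}
Let $U$ be smooth and $d\ge1$. Suppose $H^i(U,M)=0$ for all $i>d$ and all strictly $\mathbb{A}^1$-invariant $M$. Then
\begin{enumerate}
\item[(a)] $[U,B\mathrm{SL}_r]\to\pi_0\,\tau_{\le d}B(U)$ is bijective;
\item[(b)] $[U,\mathrm{SL}_r]\to\pi_1\,\tau_{\le d+1}B(U)$ is an isomorphism of groups;
\item[(c)] $[U,\mathrm{SL}_r]\to\pi_1\,\tau_{\le d}B(U)$ is surjective.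
\end{enumerate}
\end{proposition}

\begin{proof}
Let $p_n\colon\tau_{\le n}B(U)\to\tau_{\le n-1}B(U)$. For $n>d$ we have $H^{n+1}(U,P_n)=H^n(U,P_n)=0$: every point lifts and every fiber is connected. So $p_n$ is bijective on $\pi_0$ and surjective on $\pi_1$ at every base point. In the Milnor sequence, the map $\pi_0B(U)\to\varprojlim\pi_0\,\tau_{\le n}B(U)$ is onto with fibers $\varprojlim^1\pi_1$, and these vanish for a tower of surjections. This proves (a). For $n>d+1$ also $H^{n-1}(U,P_n)=0$, so the fibers are simply connected, and $p_n$ is bijective on $\pi_1$ and surjective on $\pi_2$. Then $\varprojlim^1\pi_2=0$ and $\pi_1B(U)=\varprojlim\pi_1\,\tau_{\le n}B(U)=\pi_1\,\tau_{\le d+1}B(U)$, which is (b). Part (c) follows since $p_{d+1}$ is surjective on $\pi_1$.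
\end{proof}

The space $B(\operatorname{Spec}k)$ has homotopy groups $P_n(k)$, so it is connected and simply connected. Hence $[U,B\mathrm{SL}_r]_*=[U,B\mathrm{SL}_r]$ for pointed $U$.

For $r=2$ the map $B\to\tau_{\le2}B=K(K_2^{MW},2)$ induces on $\pi_0$ and $\pi_1$ of sections two invariants, natural in $U$:
\[
c_U\colon[U,B\mathrm{SL}_2]\to H^2(U,K_2^{MW}),\qquad \gamma_U\colon[U,\mathrm{SL}_2]\to H^1(U,K_2^{MW}).
\]
The map $c_U$ sends the trivial torsor to $0$, and $\gamma_U$ is a homomorphism.

\subsection{The group $\mathrm{SL}_2$}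
\begin{example}\label{ex:SL2}
Let $U=\mathrm{SL}_2\simeq S^{1+2\alpha}$. By \eqref{eq:spheres} its cohomology vanishes in degrees $\ge2$, so $d=1$. Part (a) gives $[\mathrm{SL}_2,B\mathrm{SL}_r]=\pi_0\,\tau_{\le1}B(U)=*$, and $\operatorname{Pic}(\mathrm{SL}_2)=(\mathbb{G}_m)_{-2}(k)=0$. So every vector bundle on $\mathrm{SL}_2$ has trivial determinant, comes from an $\mathrm{SL}_r$-torsor if its rank is $r\ge2$, and is trivial. This is Murthy's theorem in characteristic $0$. Part (b) with $r=2$ says that
\[
\gamma_{\mathrm{SL}_2}\colon[\mathrm{SL}_2,\mathrm{SL}_2]\to H^1(\mathrm{SL}_2,K_2^{MW})=(K_2^{MW})_{-2}(k)=GW(k)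
\]
is an isomorphism of groups: self-maps of $\mathrm{SL}_2$ have a degree with values in $GW(k)$.
\end{example}

\subsection{The quadric $Q_5$}
\begin{example}\label{ex:Q5}
Let $U=Q_5\simeq S^{2+3\alpha}$, so $d=2$. Part (a) with $r=2$ says that
\[
c_{Q_5}\colon[Q_5,B\mathrm{SL}_2]\to H^2(Q_5,K_2^{MW})=(K_2^{MW})_{-3}(k)=W(k)
\]
is bijective. Over $\mathbb{C}$ there are thus exactly two $\mathrm{SL}_2$-torsors on $Q_5$. One torsor is at hand, namely $q_3\colon\mathrm{SL}_3\to Q_5$. A matrix $g=(g_1,g_2,g_3)$ lies over $(v,w)$ if and only if $g_1=v$ and $wg=e_1^T$, that is, if $g_1=v$ and $(g_2,g_3)$ is a basis of $\ker w$ with $\det(v,g_2,g_3)=1$. So $q_3$ is the torsor of the stably free module $\ker w$ of the introduction, in its universal form. We shall see in Lemma~\ref{lem:theta} that over $\mathbb{C}$ it is the nontrivial torsor. Its pullback along $q_3$ is trivial: on $\mathrm{SL}_3$ the columns $g_2,g_3$ are a tautological basis of $\ker w$. This is the mechanism of the whole proof in its simplest form. The sphere $S^{2+3\alpha}$ carries a nontrivial rank $2$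 bundle, yet the corresponding cell of $\mathrm{SL}_3$ contributes nothing, because of the way it is attached.
\end{example}

\section{The cohomology of $\mathrm{SL}_3$}\label{sec:cohomology}

From now on $X=\mathrm{SL}_3$, $q=q_3\colon X\to Q_5$, $z=(e_1,e_1^T)\in Q_5(k)$, and $F=q^{-1}(z)=\mathrm{SL}_2$. If $q$ were trivial, the cohomology of $X$ would be that of $Q_5\times\mathrm{SL}_2$. In general we cut $Q_5$ into a divisor and its complement, over each of which $q$ is trivial, and glue with the purity sequence.

For a product the computation is the following. For $Y$ smooth the cofiber sequence $Y_+\to(Y\times\mathrm{SL}_2)_+\to Y_+\wedge\mathrm{SL}_2$ is split by the projection, and $\mathrm{SL}_2\simeq S^{1+2\alpha}$. So \eqref{eq:spheres} gives, naturally in $Y$ and in the strictly invariant sheaf $N$,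
\begin{equation}\label{eq:product}
H^i(Y\times\mathrm{SL}_2,N)=H^i(Y,N)\oplus H^{i-1}(Y,N_{-2}),
\end{equation}
where the first summand is the image of pullback along the projection.

\subsection{Sections of $q$}
To find a section of $q$ over a subscheme $Y\subset Q_5$ it suffices to find a matrix $g_0$ of determinant $1$ over $Y$ with first column $v$. Let $r_1,r_2,r_3$ be the rows of $g_0^{-1}$. Then $r_1v=1$, and $r_2,r_3$ form a basis of the rows annihilating $v$. As $(r_1-w)v=0$, there are unique functions $a,b$ with $w=r_1-ar_2-br_3$. The matrix $g=g_0(I+aE_{12}+bE_{13})$ has first column $v$, and $g^{-1}=(I-aE_{12}-bE_{13})g_0^{-1}$ has first row $w$. So $g$ is a section. We use three subschemes.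
\begin{itemize}
\item $Z=\{v_3=0\}\cong Q_3\times\mathbb{A}^1$, with $w_3$ free. Take $g_0=\left(\begin{smallmatrix}v_1&-w_2&0\\ v_2&w_1&0\\ 0&0&1\end{smallmatrix}\right)$. At $z$ we have $g_0=I$ and $a=b=0$, so the section has value $I$.
\item $V=Q_5\setminus Z\cong\mathbb{G}_m\times\mathbb{A}^4$, with coordinates $v_3;v_1,v_2,w_1,w_2$, since $w_3$ is determined. Take $g_0=(v,\;v_3^{-1}e_1,\;e_2)$, whose determinant is $\det(e_3,e_1,e_2)=1$.
\item $T=\{v=(1,0,t)^T,\ w=(1,0,0)\}\cong\mathbb{A}^1$. Take the section $I+tE_{31}$, with value $I$ at $z$. The line $T$ meets $Z$ transversally in the single point $z$, since $v_3|_T=t$.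
\end{itemize}
Put $D=q^{-1}(Z)$ and $T'=q^{-1}(T)$. The sections give
\[
D\cong Q_3\times\mathbb{A}^1\times\mathrm{SL}_2,\qquad X\setminus D\cong\mathbb{G}_m\times\mathbb{A}^4\times\mathrm{SL}_2,\qquad T'\cong\mathbb{A}^1\times\mathrm{SL}_2,
\]
and in the trivializations of $D$ and $T'$ the fiber $F$ is $z\times\mathrm{SL}_2$, identically. The divisor $D\subset X$ is cut out by $v_3$, and $T'\cap D=F$ transversally. From \eqref{eq:spheres} and \eqref{eq:product}, for $M$ strictly $\mathbb{A}^1$-invariant,
\begin{equation}\label{eq:pieces}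
\begin{array}{l}
H^i(X\setminus D,M)=0\ \text{ for }i\ge2,\qquad H^1(X\setminus D,M)\cong M_{-2}(k)\oplus M_{-3}(k),\\[2pt]
H^i(D,M_{-1})\cong M_{-1}(k),\ \ M_{-3}(k)^{2},\ \ M_{-5}(k),\ \ 0\quad\text{for } i=0,\ 1,\ 2,\ \ge3.
\end{array}
\end{equation}

\subsection{The computation}
The only map left to understand is the boundary map $R\colon H^1(X\setminus D,M)\to H^1(D,M_{-1})$. One copy of $M_{-3}(k)$ in the source should cancel one copy in the target. The slice $T'$, which is $\mathbb{A}^1$-equivalent to $F$ and crosses $D$ along $F$, is introduced to see this cancellation; what remains is a map $M_{-2}(k)\to M_{-3}(k)$.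

\begin{lemma}\label{lem:cohomology}
Let $M$ be a strictly $\mathbb{A}^1$-invariant sheaf.
\begin{enumerate}
\item[(a)] $H^i(X,M)=0$ for $i\ge4$, and $H^3(X,M)\cong M_{-5}(k)$.
\item[(b)] There is a homomorphism $\theta_M\colon M_{-2}(k)\to M_{-3}(k)$, natural in $M$, such that $H^2(X,M)\cong\operatorname{coker}\theta_M$ and such that the restriction $H^1(X,M)\to H^1(F,M)=M_{-2}(k)$ is injective with image $\ker\theta_M$.
\item[(c)] The map $q^*\colon H^2(Q_5,M)\to H^2(X,M)$ is surjective.
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:gysin} for $D\subset X$. For $i\ge3$ the groups $H^{i-1}(X\setminus D,M)$ and $H^i(X\setminus D,M)$ vanish, so $H^i(X,M)\cong H^{i-1}(D,M_{-1})$, and (a) follows from \eqref{eq:pieces}. Since $H^2(X\setminus D,M)=0$, we also have $H^2(X,M)=\operatorname{coker}R$.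

\emph{Restriction to the slice.} Naturality of \eqref{eq:gysin} for the transversal inclusion $T'\to X$ gives commutative squares
\[
\begin{array}{ccc}
H^i(X\setminus D,M)&\longrightarrow&H^i(D,M_{-1})\\
\downarrow& &\downarrow\\
H^i(T'\setminus F,M)&\longrightarrow&H^i(F,M_{-1}).
\end{array}
\]
The left map is an isomorphism. Indeed $T\setminus z\to V$ is the inclusion of $\mathbb{G}_m\times\{\mathrm{pt}\}$ in $\mathbb{G}_m\times\mathbb{A}^4$, an $\mathbb{A}^1$-equivalence, and $T'\setminus F\to X\setminus D$ is its product with $\mathrm{SL}_2$ in the trivialization over $V$. For $i=1$ call the right map $\rho$ and the bottom map $R_T$.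

By \eqref{eq:product}, $\rho$ is the map $H^1(Z,M_{-1})\oplus H^0(Z,M_{-3})\to H^1(z,M_{-1})\oplus H^0(z,M_{-3})$. Here $H^1(z,M_{-1})=0$, and $H^0(Z,M_{-3})=H^0(z,M_{-3})$ because $Z\simeq S^{1+2\alpha}$. So $\rho$ is onto with kernel $\Lambda=q^*H^1(Z,M_{-1})\cong M_{-3}(k)$.

In the sequence \eqref{eq:gysin} for $F\subset T'$ we have $H^2(T',M)=H^2(\mathrm{SL}_2,M)=0$, so $R_T$ is onto, and its kernel is the image of $j^*\colon H^1(T',M)\to H^1(T'\setminus F,M)$. The map $j^*$ is injective, because restricting further to $1\times\mathrm{SL}_2\subset\mathbb{G}_m\times\mathrm{SL}_2$ gives an isomorphism from $H^1(T',M)$. Therefore $\rho R$ is onto, and its kernel $K$ is identified with $H^1(T',M)\cong H^1(F,M)=M_{-2}(k)$.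

\emph{The map $\theta_M$.} By definition of $K$, $R(K)\subset\ker\rho=\Lambda$. Let $\theta_M=R|_K\colon K\to\Lambda$. Since $\rho R$ is onto, every element of $H^1(D,M_{-1})$ is congruent modulo $\operatorname{im}R$ to an element of $\Lambda$. So $\Lambda\to\operatorname{coker}R$ is onto, and its kernel is $\Lambda\cap\operatorname{im}R=R(K)$. Hence $H^2(X,M)=\operatorname{coker}R=\operatorname{coker}\theta_M$. Also $\ker R\subset K$, so $\ker R=\ker\theta_M$.

\emph{Degree one.} By exactness, $H^1(X,M)$ maps onto $\ker R$, with kernel the cokernel of $H^0(X\setminus D,M)\to H^0(D,M_{-1})$. In the square for $i=0$ both vertical maps are isomorphisms, the right one because both groups restrict isomorphically to $M_{-1}(k)$ at the point $I$. The bottom map is onto, because its cokernel is $\ker j^*=0$. So $H^1(X,M)\cong\ker\theta_M\subset K$. For $a\in H^1(X,M)$ we have $a|_{T'\setminus F}=j^*(a|_{T'})$, so the element $a|_{X\setminus D}$ of $K$ corresponds to $a|_{T'}\in H^1(T',M)$ and then to $a|_F$. All maps used are natural in $M$. This proves (b).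

(c) We have seen that $H^2(X,M)$ is the image of $\Lambda=q^*H^1(Z,M_{-1})$. By naturality of \eqref{eq:gysin} for the smooth morphism $q$, the composite $H^1(Z,M_{-1})\to H^1(D,M_{-1})\to H^2(X,M)$ equals $H^1(Z,M_{-1})\to H^2(Q_5,M)\to H^2(X,M)$, and so it factors through $q^*$.
\end{proof}

\section{Reduction to three maps into the Witt group}\label{sec:reduction}

For $M=K_2^{MW}$, Lemma~\ref{lem:cohomology}(b) gives a homomorphism $\theta\colon GW(k)\to W(k)$ with cokernel $H^2(X,K_2^{MW})$ and kernel $H^1(X,K_2^{MW})$. The map $e$ was defined before Proposition~\ref{prop:groups}. The third map comes from the Postnikov tower of $B=LB\mathrm{SL}_2$. With $P_3=\pi_3(B\mathrm{SL}_2)$, the map $\kappa_3\colon K(K_2^{MW},2)\to K(P_3,4)$ of \eqref{eq:principal} induces on $\pi_1$ of sections over $X$ a homomorphism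
\[
\partial\colon H^1(X,K_2^{MW})\to H^3(X,P_3)\cong(P_3)_{-5}(k)\cong W(k),
\]
where the isomorphisms are Lemma~\ref{lem:cohomology}(a) and Proposition~\ref{prop:groups}(c).

\begin{proposition}\label{prop:reduction}
Let $k$ be a field of characteristic $0$ and $X=\mathrm{SL}_3$ over $k$.
\begin{enumerate}
\item[(a)] $\operatorname{Pic}(X)=0$. For $r\ge2$, all projective $A_k$-modules of rank $r$ are free if and only if $[X,B\mathrm{SL}_r]=*$.
\item[(b)] $[X,B\mathrm{SL}_r]=*$ for $r\ge4$. If $e$ is onto, then $[X,B\mathrm{SL}_3]=*$.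
\item[(c)] There is an injective map $\operatorname{coker}\partial\to[X,B\mathrm{SL}_2]$ taking $0$ to the trivial torsor, with image $c_X^{-1}(0)$. It is bijective if $\theta$ is onto.
\item[(d)] If $a\in\ker\partial$, there is a morphism $f\colon X\to\mathrm{SL}_2$ with $\gamma_F([f|_F])=a|_F$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:cohomology}(b), $\operatorname{Pic}(X)=H^1(X,\mathbb{G}_m)$ embeds in $(\mathbb{G}_m)_{-2}(k)=0$. So every projective module of rank $r$ has trivial determinant and comes from an $\mathrm{SL}_r$-torsor. The claim follows from Section~\ref{sub:classifying}.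

For the rest, Lemma~\ref{lem:cohomology}(a) allows us to apply Proposition~\ref{prop:truncate} with $d=3$, so $[X,B\mathrm{SL}_r]=\pi_0\,\tau_{\le3}B(X)$. The fiber sequence $\tau_{\le3}B\to K(P_2,2)\to K(P_3,4)$ gives the exact sequence
\begin{equation}\label{eq:key}
\pi_1\,\tau_{\le3}B(X)\to H^1(X,P_2)\to H^3(X,P_3)\to[X,B\mathrm{SL}_r]\to H^2(X,P_2).
\end{equation}
The first two maps are homomorphisms. As for any fiber sequence, two elements of $H^3(X,P_3)=\pi_1(K(P_3,4)(X))$ have the same image in $[X,B\mathrm{SL}_r]$ if and only if they differ by an element coming from $H^1(X,P_2)$.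

(b) For $r\ge3$ the group $H^2(X,P_2)$ is a quotient of $(P_2)_{-3}(k)$, which is $0$ by Proposition~\ref{prop:groups}(a). So $[X,B\mathrm{SL}_r]$ is the image of $H^3(X,P_3)\cong(P_3)_{-5}(k)$, which is $0$ for $r\ge4$ and $\operatorname{coker}e$ for $r=3$.

(c) For $r=2$ the second map of \eqref{eq:key} is $\partial$, the last map is $c_X$, and the last group is $\operatorname{coker}\theta$.

(d) If $\partial a=0$, then $a$ comes from $\pi_1\,\tau_{\le3}B(X)$, hence from $[X,\mathrm{SL}_2]$ by Proposition~\ref{prop:truncate}(c). By \eqref{eq:AHW}, $a=\gamma_X([f])$ for a morphism $f\colon X\to\mathrm{SL}_2$, and naturality of $\gamma$ gives the formula.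
\end{proof}

\section{The complex case}\label{sec:complex}

Let $k=\mathbb{C}$. The maps $e$, $\theta$, $\partial$ have target $\mathbb{Z}/2$, and we show that each is nonzero. In this section homotopy groups of manifolds are the classical ones. The inclusions $\mathrm{SU}(n)\subset\mathrm{SL}_n(\mathbb{C})$ are homotopy equivalences, by polar decomposition. By the five lemma so are the maps $\mathrm{SU}(n)/\mathrm{SU}(m)\to\mathrm{SL}_n(\mathbb{C})/\mathrm{SL}_m(\mathbb{C})$; in particular $S^{2n-1}=\mathrm{SU}(n)/\mathrm{SU}(n-1)\to Q_{2n-1}(\mathbb{C})$ is a homotopy equivalence. We use the classical values $\pi_4(\mathrm{SU}(3))=0$ and $\pi_4(S^3)=\mathbb{Z}/2$, the latter generated by the suspended Hopf map $\eta_3$.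

\subsection{Rank three: a Steenrod square}
The source of $e$ has a concrete meaning. Since $Q_9\simeq S^{4+5\alpha}$ and pointed and unpointed classes agree, $\pi_{4+5\alpha}(B\mathrm{SL}_r)=[Q_9,B\mathrm{SL}_r]=H^1(Q_9,\mathrm{SL}_r)$ by \eqref{eq:AHW}. By exactness of \eqref{eq:rank3}, $e$ vanishes on an $\mathrm{SL}_4$-torsor on $Q_9$ if and only if the torsor reduces to $\mathrm{SL}_3$. The natural torsor to test is $q_5$.

\begin{lemma}\label{lem:e}
Over $\mathbb{C}$, the $\mathrm{SL}_4$-torsor $q_5\colon\mathrm{SL}_5\to Q_9$ does not reduce to $\mathrm{SL}_3$. Hence $e([q_5])\ne0$, and $e$ is onto.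
\end{lemma}

\begin{proof}
A reduction is a section of $\mathrm{SL}_5/\mathrm{SL}_3\to Q_9$. Let $Y=\mathrm{SU}(5)/\mathrm{SU}(3)$, the Stiefel manifold of unitary $2$-frames in $\mathbb{C}^5$, and let $p\colon Y\to S^9$ be the projection, with fiber $S^7$. On complex points, through the homotopy equivalences above, a section gives a map $s\colon S^9\to Y$ with $ps$ homotopic to the identity.

The manifold $Y$ has cells of dimensions $0,7,9,16$, and its $9$-skeleton is $\Sigma(\mathbb{CP}^4/\mathbb{CP}^2)$. Take cohomology with coefficients in $\mathbb{F}_2$, and let $x$ generate $H^2(\mathbb{CP}^4)$. From $Sq^1x=0$, $Sq^2x=x^2$ and the Cartan formula we get $Sq^2x^3=3x^4\ne0$. The classes $x^3,x^4$ come from generators of $H^6$ and $H^8$ of $\mathbb{CP}^4/\mathbb{CP}^2$, and $Sq^2$ commutes with suspension. So $Sq^2\colon H^7(Y)\to H^9(Y)$ is an isomorphism of groups of order $2$. Let $y_9=p^*\iota$, where $\iota$ generates $H^9(S^9)$, and write $y_9=Sq^2y_7$. Then $\iota=s^*y_9=Sq^2s^*y_7=0$ because $H^7(S^9)=0$, a contradiction.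
\end{proof}

\subsection{Rank two, first obstruction}
\begin{lemma}\label{lem:theta}
Over $\mathbb{C}$, the torsor $q\colon\mathrm{SL}_3\to Q_5$ is nontrivial, $H^2(X,K_2^{MW})=0$, and $\theta$ is onto.
\end{lemma}

\begin{proof}
If $q$ were trivial, then $\mathrm{SL}_3(\mathbb{C})\cong Q_5(\mathbb{C})\times\mathrm{SL}_2(\mathbb{C})$ would give $\mathrm{SU}(3)\simeq S^5\times S^3$; but $\pi_4(\mathrm{SU}(3))=0$ and $\pi_4(S^5\times S^3)=\mathbb{Z}/2$. By Example~\ref{ex:Q5}, $c_{Q_5}([q])$ is therefore the only nonzero element of $H^2(Q_5,K_2^{MW})=\mathbb{Z}/2$, and $q^*c_{Q_5}([q])=c_X(q^*[q])=0$, since the pullback of $q$ along itself is trivial. So $q^*$ is zero on $H^2(Q_5,K_2^{MW})$. It is onto by Lemma~\ref{lem:cohomology}(c), so $\operatorname{coker}\theta=H^2(X,K_2^{MW})=0$.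
\end{proof}

\subsection{Rank two, second obstruction: the commutator map}
By Proposition~\ref{prop:reduction}(d), to show $\partial\ne0$ we need a class $a\in H^1(X,K_2^{MW})$ whose restriction to $F$ is not realized by a morphism $X\to\mathrm{SL}_2$. We first translate the degree with values in $GW(\mathbb{C})=\mathbb{Z}$ into topology. A morphism $\mathrm{SL}_2\to\mathrm{SL}_2$ has a topological degree, its effect on $H^3(\mathrm{SL}_2(\mathbb{C});\mathbb{Z})=\mathbb{Z}$. The degree is invariant under naive homotopies, and it is additive for pointwise products, because the multiplication of $\mathrm{SU}(2)=S^3$ pulls the generator $\iota$ of $H^3$ back to $\iota\otimes1+1\otimes\iota$. By \eqref{eq:AHW} it defines a homomorphism $[\mathrm{SL}_2,\mathrm{SL}_2]\to\mathbb{Z}$ taking $[\mathrm{id}]$ to $1$. The source is $\mathbb{Z}$ by Example~\ref{ex:SL2}, so this surjection is an isomorphism, and $\gamma_F([\mathrm{id}])=\pm1$.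

The class $\gamma_F([\mathrm{id}])$ does not extend to $X$, since $\theta(\pm1)\ne0$ by Lemma~\ref{lem:theta}. In topology this corresponds to the fact that no map $\mathrm{SU}(3)\to\mathrm{SU}(2)$ restricts to the identity up to homotopy: $\pi_4(\mathrm{SU}(2))=\mathbb{Z}/2$ would inject into $\pi_4(\mathrm{SU}(3))=0$. The next candidate is $2[\mathrm{id}]=[s\mapsto s^2]$. As $\theta(\pm 2)=0$ in $\mathbb{Z}/2$, Lemma~\ref{lem:cohomology}(b) gives
\begin{equation}\label{eq:a}
a\in H^1(X,K_2^{MW})\quad\text{with}\quad a|_F=\gamma_F([s\mapsto s^2]).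
\end{equation}
Squaring induces multiplication by $2$ on homotopy groups, which is zero on $\pi_4(\mathrm{SU}(2))$, so the argument with $\pi_4$ no longer applies. The obstruction now comes from the noncommutativity of $\mathrm{SU}(2)$. Given an extension $f$ of squaring, we measure how far it is from satisfying $f(gs)=f(g)s^2$. On the subgroup $\mathrm{SU}(2)$ the defect is a commutator, and the commutator map of $S^3$ is essential.

\begin{lemma}\label{lem:square}
There is no continuous map $f\colon\mathrm{SU}(3)\to\mathrm{SU}(2)$ whose restriction to $\mathrm{SU}(2)=\{\mathrm{diag}(1,s)\}$ is homotopic to $s\mapsto s^2$.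
\end{lemma}

\begin{proof}
Suppose $f$ exists. By homotopy extension we may assume $f(s)=s^2$ on $\mathrm{SU}(2)$. Let $p\colon D^5\to D^5/S^4=S^5$ send the boundary $S^4$ to $e_1$. As $D^5$ is contractible, $p$ lifts through the bundle $\mathrm{SU}(3)\to S^5$, $g\mapsto ge_1$, to a map $\sigma\colon D^5\to\mathrm{SU}(3)$. On the boundary $\sigma$ restricts to $\chi\colon S^4\to\mathrm{SU}(2)$, and after multiplying $\sigma$ on the right by a constant in $\mathrm{SU}(2)$ we have $\chi(x_0)=1$ at the base point $x_0$. The class $[\chi]$ is the image of a generator under the boundary map $\pi_5(S^5)\to\pi_4(S^3)$, which is onto because $\pi_4(\mathrm{SU}(3))=0$. So $[\chi]=\eta_3$.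

Define $\Gamma\colon D^5\times\mathrm{SU}(2)\to\mathrm{SU}(2)$ by
\[
\Gamma(x,s)=f(\sigma(x))^{-1}\,f(\sigma(x)s)\,s^{-2}.
\]
Then $\Gamma(x,1)=1$, so $\Gamma$ is adjoint to a map $D^5\to\mathrm{Map}_*(S^3,S^3)$. For $x\in S^4$, writing $\chi=\chi(x)$,
\[
\Gamma(x,s)=\chi^{-2}\cdot\chi s\chi s\cdot s^{-2}=\chi^{-1}s\chi s^{-1}=c(\chi^{-1},s),\qquad c(a,b)=aba^{-1}b^{-1}.
\]
The commutator $c$ is trivial when $a=1$ or $b=1$, so it defines $c\colon S^3\wedge S^3=S^6\to S^3$. The adjoint $S^4\to\mathrm{Map}_*(S^3,S^3)$ of $c\circ(\chi^{-1}\wedge\mathrm{id})\colon S^4\wedge S^3\to S^3$ extends over $D^5$, so this map is $0$ in $\pi_7(S^3)$. The map $\chi^{-1}$ represents $-\eta_3=\eta_3$, so $\chi^{-1}\wedge\mathrm{id}$ represents the triple suspension $\eta_6\in\pi_7(S^6)$. We have shown $[c]\circ\eta_6=0$.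

On the other hand, $[c]$ generates $\pi_6(S^3)=\mathbb{Z}/12$ by Samelson \cite{Samelson}. By Toda's computations, $\pi_7(S^3)=\mathbb{Z}/2$ is generated by $\nu'\circ\eta_6$, where $\nu'$ generates the $2$-primary part $\mathbb{Z}/4$ of $\pi_6(S^3)$. The element $3[c]$ also generates this $\mathbb{Z}/4$, so $3[c]=\pm\nu'$. Precomposition with a suspension is additive, so in $\mathbb{Z}/2$
\[
[c]\circ\eta_6=3([c]\circ\eta_6)=(3[c])\circ\eta_6=\pm\nu'\circ\eta_6\ne0,
\]
a contradiction.
\end{proof}

\begin{lemma}\label{lem:partial}
Over $\mathbb{C}$, the class $a$ of \eqref{eq:a} satisfies $\partial a\ne0$. Hence $\partial$ is onto.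
\end{lemma}

\begin{proof}
Suppose $\partial a=0$. Proposition~\ref{prop:reduction}(d) gives a morphism $f\colon\mathrm{SL}_3\to\mathrm{SL}_2$ with $\gamma_F([f|_F])=\gamma_F([s\mapsto s^2])$. As $\gamma_F$ is injective, \eqref{eq:AHW} shows that $f|_F$ is joined to squaring by a chain of naive homotopies. On complex points, restricting the parameter to $[0,1]\subset\mathbb{C}$, these are ordinary homotopies of maps $\mathrm{SL}_2(\mathbb{C})\to\mathrm{SL}_2(\mathbb{C})$. Restrict $f$ to $\mathrm{SU}(3)$ and compose with the retraction $\mathrm{SL}_2(\mathbb{C})\to\mathrm{SU}(2)$. The result is a map $\mathrm{SU}(3)\to\mathrm{SU}(2)$ whose restriction to $\mathrm{SU}(2)$ is homotopic to squaring, contrary to Lemma~\ref{lem:square}.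
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $X$ is connected, a finitely generated projective $A$-module has constant rank $r$. By Proposition~\ref{prop:reduction}(a), modules of rank $r\le1$ are free, and it suffices to show $[X,B\mathrm{SL}_r]=*$ for $r\ge2$. For $r\ge3$ this is Proposition~\ref{prop:reduction}(b) with Lemma~\ref{lem:e}. For $r=2$, Proposition~\ref{prop:reduction}(c) and Lemma~\ref{lem:theta} give $[X,B\mathrm{SL}_2]\cong\operatorname{coker}\partial$, which is trivial by Lemma~\ref{lem:partial}.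
\end{proof}

\section{Other fields of characteristic zero}\label{sec:fields}

Over a general field $k$ the maps $\theta$, $e$, $\partial$ have target $W(k)$, and being nonzero is no longer enough. We proceed in three steps. Each map takes a distinguished value that is defined over $\mathbb{Q}$, and comparing $k\supset\mathbb{Q}\subset\mathbb{C}$ shows that this value has odd rank; this comparison is where characteristic $0$ is essential to the argument. The images of $\theta$ and $e$ are ideals, while that of $\partial$ is only a cyclic group. Finally, odd rank elements of $W(k)$ are not zero divisors, and are units if $k$ is non-real.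

\subsection{Base change}
Let $K/k$ be an extension of fields of characteristic $0$. Then $K$ is the filtered union of its smooth finitely generated $k$-subalgebras $R_i$, since a finitely generated subalgebra becomes smooth after inverting one element. Every $U\in\mathrm{Sm}_K$ is the base change of a smooth $R_{i_0}$-scheme $U_{i_0}$, so $U=\varprojlim U_i$ with $U_i=U_{i_0}\times_{R_{i_0}}R_i$ smooth over $R_i$, hence over $k$. The pullback $Y\mapsto Y_K$ from spaces over $k$ to spaces over $K$ is computed by $Y_K(U)=\operatorname{colim}_iY(U_i)$. It sends a smooth scheme to its base change, in particular $\mathrm{SL}_r$, $\mathrm{Sp}_{2r}$, $Q_n$ to the same schemes over $K$. As filtered colimits commute with homotopy groups and finite homotopy limits, it is exact on homotopy types.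

Let $Y$ be $\mathbb{A}^1$-local and Nisnevich fibrant. Then $U\mapsto\operatorname{colim}Y(U_i)$ is $\mathbb{A}^1$-invariant. It also satisfies Nisnevich excision, that is, it takes elementary distinguished squares (an open immersion $U_1\to U$ and an \'etale map $U_2\to U$ that is an isomorphism over the reduced complement of $U_1$) to homotopy cartesian squares: such a square descends to some $R_i$, and filtered homotopy colimits preserve homotopy cartesian squares. So pullback preserves $\mathbb{A}^1$-local spaces. It preserves $\mathbb{A}^1$-equivalences as well, since it preserves homotopy colimits and sends $U\times\mathbb{A}^1\to U$ to $U_K\times\mathbb{A}^1\to U_K$. Hence it commutes with $L$, and so with homotopy sheaves, contractions, Postnikov towers and the maps $\kappa_n$, fiber sequences, and purity. Therefore all groups, exact sequences and maps of Sections~\ref{sec:tools}--\ref{sec:reduction} over $k$ map compatibly to those over $K$, inducing extension of scalars $GW(k)\to GW(K)$ and $W(k)\to W(K)$.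

Extension of scalars preserves the rank. So if elements $x_k\in W(k)$, one for each field $k$ of characteristic $0$, are compatible with base change and $x_{\mathbb{C}}\ne0$ in $W(\mathbb{C})=\mathbb{Z}/2$, then $x_{\mathbb{Q}}$ has odd rank, and so has every $x_k$.

\subsection{Three elements of odd rank}
\begin{lemma}\label{lem:elements}
\begin{enumerate}
\item[(a)] $u_k=\theta(1)$ has odd rank, and $\theta(x)=xu_k$ for all $x\in GW(k)$.
\item[(b)] $\varepsilon_k=e([q_5])$ has odd rank, and the image of $e$ is an ideal of $W(k)$.
\item[(c)] There is a unique $a_k\in H^1(X,K_2^{MW})$ with $a_k|_F=h\in GW(k)$, and $w_k=\partial(a_k)$ has odd rank.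
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiplication by $x\in GW(k)=K_0^{MW}(k)$ is an endomorphism of the sheaf $K_2^{MW}$. As $x$ is central, $x[t]a=[t]xa$, so the endomorphism induces multiplication by $x$ on the contractions $GW(k)$ and $W(k)$. Naturality of $\theta_M$ in $M$ gives $\theta(x\cdot1)=x\theta(1)$. The elements $u_k$ are compatible with base change, and $u_{\mathbb{C}}\ne0$ by Lemma~\ref{lem:theta}.

(b) The elements $\varepsilon_k$ are compatible with base change and $\varepsilon_{\mathbb{C}}\ne0$ by Lemma~\ref{lem:e}. The map $e$ is induced by the map of connected spaces $\Omega LB\mathrm{SL}_4\to LQ_7$. By \eqref{eq:bigraded} it is $\varphi_{-5}(k)$ for the morphism of sheaves $\varphi\colon\pi_4(B\mathrm{SL}_4)\to\pi_3(Q_7)=K_4^{MW}$. Let $u\in k^\times$. The automorphism $t\mapsto ut$ of $\mathbb{G}_m$ induces an automorphism $\mu_u$ of $N_{-1}(k)=\operatorname{coker}(N(k)\to N(\mathbb{G}_m))$, natural in the sheaf $N$. Taking $N=M_{-4}$ we get an automorphism of $M_{-5}(k)$, natural in $M$, so the image of $e$ is stable under $\mu_u$.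 For $M=K_4^{MW}$ we have $N=K_0^{MW}$, and $b\in K^{MW}_{-1}(k)=W(k)$ corresponds to the class of $[t]b$. Now
\[
[ut]\,b=[u]\,b+(1+\eta[u])[t]\,b=[u]\,b+[t]\,\langle u\rangle b,
\]
and $[u]b$ comes from $N(k)$. So $\mu_u$ is multiplication by $\langle u\rangle$. The image of $e$ is a subgroup stable under multiplication by the additive generators $\langle u\rangle$ of $W(k)$, hence an ideal.

(c) By (a), $\theta(h)=hu_k=0$, because $h$ acts as $0$ on $W(k)$. Lemma~\ref{lem:cohomology}(b) gives existence and uniqueness of $a_k$. By uniqueness the $a_k$ are compatible with base change, hence so are the $w_k$. Over $\mathbb{C}$ we have $h=2$ and $\gamma_F([s\mapsto s^2])=\pm2$, so $a_{\mathbb{C}}=\pm a$ with $a$ as in \eqref{eq:a}, and $w_{\mathbb{C}}\ne0$ by Lemma~\ref{lem:partial}.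
\end{proof}

\subsection{The Witt ring}
We use two standard facts: $W(k)$ has no odd torsion, and if $k$ is non-real then $W(k)$ is $2$-primary torsion, so that $2^m=0$ in the ring $W(k)$ for some $m$. Recall also the signed discriminant $(-1)^{n(n-1)/2}\det\phi\in k^\times/k^{\times2}$ of a form $\phi$ of rank $n$, which depends only on the class of $\phi$ in $W(k)$.

\begin{lemma}\label{lem:witt}
\begin{enumerate}
\item[(a)] Elements of odd rank in $W(k)$ are not zero divisors. If $k$ is non-real, they are units.
\item[(b)] The additive group $W(k)$ is cyclic if and only if $k^\times=k^{\times2}\cup-k^{\times2}$.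
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A form $\phi=\langle a_1,\dots,a_n\rangle$ of odd rank $n$ satisfies Lewis's identity $p(\phi)=0$ in $W(k)$, where $p(x)=\prod_{1\le j\le n,\ j\text{ odd}}(x^2-j^2)$. To see it, let $G\subset k^\times/k^{\times2}$ be the finite group generated by the $a_i$. The characters $G\to\{\pm1\}$ embed $\mathbb{Z}[G]$ in a product of copies of $\mathbb{Z}$, and each sends $\sum a_i$ to an odd integer in $[-n,n]$, a root of $p$. So $p(\sum a_i)=0$ in $\mathbb{Z}[G]$, and we apply the ring map $\mathbb{Z}[G]\to W(k)$. Since $N=p(0)$ is odd and $p(x)-N$ is divisible by $x$, we get $\phi\psi'=N$ for some $\psi'\in W(k)$. If $\phi\psi=0$, then $N\psi=0$, so $\psi=0$. If $2^m=0$ in $W(k)$, then $N$ is a unit, and so is $\phi$.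

(b) If the condition holds, $W(k)$ is generated by $\langle1\rangle$ and $\langle-1\rangle=-\langle1\rangle$. Conversely, a unital ring with cyclic additive group is additively generated by $1$. If the group is finite, the order of $1$ is its exponent, which is its order. If it is infinite cyclic on $g$, write $1=mg$ and $g^2=ng$; then $g=1\cdot g=mn\,g$, so $m=\pm1$. Thus each $\langle a\rangle$ equals some $m\langle1\rangle$ in $W(k)$. The signed discriminant of $\langle a\rangle$ is $a$, and that of $m\langle1\rangle$ is $\pm1$, so $a\in\pm k^{\times2}$.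
\end{proof}

\subsection{Proof of Theorem~\ref{thm:fields}}
\begin{proof}
(1) Rank at most $1$ and rank at least $4$ are covered by Proposition~\ref{prop:reduction}(a),(b). If $k$ is non-real, the image of $e$ is an ideal containing $\varepsilon_k$, which is a unit by Lemmas~\ref{lem:elements}(b) and~\ref{lem:witt}(a). So $e$ is onto and Proposition~\ref{prop:reduction}(b) settles rank $3$.

(2) Let $x\in\ker\theta$. Then $u_k$ annihilates the class of $x$ in $W(k)$, so this class is $0$ by Lemma~\ref{lem:witt}(a), that is, $x\in\mathbb{Z}h$. Hence $\ker\theta=\mathbb{Z}h$, $H^1(X,K_2^{MW})=\mathbb{Z}a_k$, and $\operatorname{im}\partial=\mathbb{Z}w_k$. By Proposition~\ref{prop:reduction}(c), $W(k)/\mathbb{Z}w_k$ injects into $[X,B\mathrm{SL}_2]$, with $0$ going to the trivial torsor. Under the hypothesis of (2), $W(k)$ is not cyclic by Lemma~\ref{lem:witt}(b), so $W(k)/\mathbb{Z}w_k\ne0$ and there is a nontrivial $\mathrm{SL}_2$-torsor on $X$. Its rank $2$ module $E$ is not free by Section~\ref{sub:classifying}, and $E\oplus A_k^2$ has rank $4$, so it is free by (1).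

(3) Let $k$ be non-real. Then $u_k$ is a unit, so $\theta$ is onto, and Proposition~\ref{prop:reduction}(c) gives $[X,B\mathrm{SL}_2]\cong W(k)/\mathbb{Z}w_k$. By \eqref{eq:AHW} the left side is the set of isomorphism classes of rank $2$ projective modules with trivialized determinant. Suppose $k^\times=k^{\times2}\cup-k^{\times2}$. Then $W(k)$ is cyclic and killed by a power of $2$, so it is a finite cyclic $2$-group. The classes of even rank form its unique subgroup of index $2$, and $w_k$ lies outside it, so $w_k$ generates $W(k)$ and $[X,B\mathrm{SL}_2]=*$. With (1), all finitely generated projective $A_k$-modules are free, and $A_k$ is Hermite. If the condition fails, (2) shows that $A_k$ is not Hermite.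
\end{proof}

\begin{example}
Let $k=\mathbb{C}((t))$. Then $k^\times/k^{\times2}=\{1,t\}$ and $-1$ is a square, so $W(k)$ is generated by $\langle1\rangle$ and $\langle t\rangle$, both killed by $2$. It is not cyclic by Lemma~\ref{lem:witt}(b), so $W(k)\cong(\mathbb{Z}/2)^2$ and $W(k)/\mathbb{Z}w_k$ has two elements. Thus $A_k$ has, up to isomorphism, exactly one non-free finitely generated projective module, and it has rank $2$.
\end{example}

\begin{remark}
The hypothesis that $k$ is non-real is used to pass from odd rank to invertibility for $u_k$ and $\varepsilon_k$, and from odd rank to generation for $w_k$. For $k=\mathbb{R}$ the signature gives $W(\mathbb{R})=\mathbb{Z}$, where $3\langle1\rangle$ has odd rank but is neither a unit nor a generator. So the rank modulo $2$, which is all that the comparison with $\mathbb{C}$ detects, does not decide whether the three maps are onto.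
\end{remark}

\begin{thebibliography}{9}

\bibitem{SL3}
\emph{Algebraic vector bundles on $\mathrm{SL}(3,\mathbb{C})$},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.rmjm/1181068768}.

\bibitem{AHW}
Asok, Hoyois and Wendt,
\emph{Affine representability results in $\mathbb{A}^1$-homotopy theory} I, II.

\bibitem{Morel}
Morel,
\emph{$\mathbb{A}^1$-Algebraic Topology over a Field},
LNM 2052.

\bibitem{Samelson}
Samelson,
Comment. Math. Helv. 28 (1954).

\bibitem{Schlichting}
Schlichting,
\emph{Hermitian $K$-theory, derived equivalences and Karoubi's fundamental theorem}.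

\bibitem{ST}
Schlichting and Tripathi,
\emph{Geometric models for higher Grothendieck--Witt groups in $\mathbb{A}^1$-homotopy theory}.

\end{thebibliography}
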